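\title{Covering random points in a ball:\\ $m$ points suffice in dimension $m$}

\begin{abstract}
Let $V_n$ consist of $n$ independent uniform random points of the unit ball of $\mathbb R^m$, where $m\ge 2$ is fixed. A subset of $V_n$ covers $V_n$ if every point of $V_n$ lies at distance less than $1$ from some point of the subset. We prove the conjecture that, with probability tending to $1$, some $m$ points of $V_n$ cover $V_n$. More precisely, the least size of a covering subset equals $m$ with probability $1-\Theta(n^{-2/m})$. It exceeds $m$ with probability at most $\exp(-cn^{1/(m+1)})$, which is optimal up to a power of $\log n$ in the exponent, and it exceeds $m+1$ with probability $e^{-\Theta(n)}$. The covering sets that we find are $m$-tuples of points near the center that almost lie in a hyperplane through the center and surround the center inside it. If the points of such a tuple are at distance about $\varepsilon$ from the center and within $O(\varepsilon^2)$ of the hyperplane, they leave uncovered only a set of volume $O(\varepsilon^{m+1})$.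
\end{abstract}

\section{Introduction}

\subsection{The question}

For $r>0$ and $p\in\mathbb R^m$ let $B_r(p)$ be the open Euclidean ball of radius $r$ centered at $p$. Let $o$ be the origin and let $B=B_1(o)\setminus\{o\}$. A set $P\subseteq \mathbb R^m$ \emph{covers} a set $S$ if $S\subseteq\bigcup_{p\in P}B_1(p)$. Let $X_1,X_2,\dots$ be independent and uniformly distributed on $B$, let $V_n=\{X_1,\dots,X_n\}$, and let
\[
\kappa_n=\min\{|P|:\ P\subseteq V_n,\ P\text{ covers }V_n\}.
\]
How large is $\kappa_n$ when $m$ is fixed and $n\to\infty$? A superset of a covering set is covering, so for $n\ge j$ we have $\kappa_n\le j$ if and only if some $j$ points of $V_n$ cover $V_n$.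

The origin by itself would cover $B$, but it is not a point of $B$. A point close to the origin is the next best choice. It misses only a thin crescent along the unit sphere, but among $n$ random points the one closest to $o$ is at distance about $n^{-1/m}$, its crescent has volume of order $n^{-1/m}$, and so it misses about $n^{1-1/m}$ points. Several points are needed, and they should surround the origin.

This suggests the answer $m+1$. The vertices of a suitable small simplex around $o$ cover all of $B$, whereas $m$ points of $B$ never do. Indeed,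
\begin{equation}\label{eq:halfspace}
\text{for all } p_1,\dots,p_m\in\mathbb R^m \text{ there is a unit vector } \nu \text{ with } \nu\cdot p_i\le 0 \text{ for every } i:
\end{equation}
if the $p_i$ are linearly dependent, take $\nu$ orthogonal to all of them; otherwise solve $\nu\cdot p_i=-1$ for all $i$ and normalize. If all $p_i\in B$ and $r<1$ is close to $1$, then $|r\nu-p_i|^2\ge r^2+|p_i|^2>1$, so $r\nu$ and a neighborhood of it are uncovered.

However, we do not have to cover $B$; we only have to cover the $n$ points of $V_n$. A hole of volume much smaller than $1/n$ does no harm. The question is therefore how small a hole can be left by $m$ points \emph{chosen from} $V_n$.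

The problem is taken from \cite{source}. The following is known. In general, one point is not enough. For $m=2$, two points of $V_n$ suffice with probability tending to $1$. For $m=3$, the probability that no four points suffice is exponentially small, so that with probability tending to $1$ the smallest covering subset has two, three or four points. The conjecture is that ``in general, $m$ points suffice'': for every fixed $m\ge2$, with probability tending to $1$, some $m$ points of $V_n$ cover $V_n$. We prove it, with the following precise estimates.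

\begin{theorem}\label{thm:main}
Let $m\ge2$. There are $c,C,n_0>0$, depending only on $m$, such that for all $n\ge n_0$:
\begin{enumerate}
\item[\textup{(i)}] $\mathbb P(\kappa_n>m)\le \exp(-c\,n^{1/(m+1)})$; in particular the conjecture holds;
\item[\textup{(ii)}] $\mathbb P(\kappa_n>m)\ge \exp\bigl(-C\,n^{1/(m+1)}(\log n)^{m/(m+1)}\bigr)$;
\item[\textup{(iii)}] $c\,n^{-2/m}\le \mathbb P(\kappa_n\le m-1)\le C\,n^{-2/m}$; hence $m$ cannot be replaced by $m-1$, and $\mathbb P(\kappa_n=m)=1-\Theta(n^{-2/m})$;
\item[\textup{(iv)}] $e^{-Cn}\le\mathbb P(\kappa_n>m+1)\le e^{-cn}$.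
\end{enumerate}
\end{theorem}

The last statement of (iii) follows from its first part and (i), since $\exp(-cn^{1/(m+1)})$ is of smaller order than $n^{-2/m}$.

\subsection{A heuristic count}\label{sec:heuristic}

One computation predicts the threshold $m$ and all the powers of $n$ in (i)--(iii). Let $2\le j\le m$ and take $j$ points at distance about $\varepsilon$ from $o$. Suppose that the last one is within $\varepsilon^2$ of the $(j-1)$-dimensional span of the others, and that, up to this error, the points surround $o$ within this span. We shall see that the uncovered part of $B$ then has volume at most of order $\varepsilon^{j+1}$. For this to be harmless we need $n\varepsilon^{j+1}\lesssim1$, so let $\varepsilon=n^{-1/(j+1)}$. How many such $j$-tuples does $V_n$ contain? Each of the $j$ points lies near $o$ with probability of order $\varepsilon^m$, and being within relative distance $\varepsilon$ of a subspace of codimension $m-j+1$ costs another factor $\varepsilon^{m-j+1}$. The expected number is of order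
\[
n^j\varepsilon^{jm+(m-j+1)}=n^{\,j+1-m-2/(j+1)} .
\]
The same formula holds for $j=1$ if one takes a single point within $\varepsilon^2$ of $o$. For $j=m$ the exponent is $(m-1)/(m+1)>0$: there are many such $m$-tuples. For $j=m-1$ it is $-2/m$, the rate in (iii), and for smaller $j$ it is smaller still. Finally, for $j=m$ all these tuples are formed from the points within distance about $\varepsilon=n^{-1/(m+1)}$ of the origin. The mean number of these points is about $n\varepsilon^m=n^{1/(m+1)}$, so there are about this many separate chances to succeed; on the other hand, with probability about $\exp(-n^{1/(m+1)})$ there are no points there at all. This explains (i) and (ii).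

\subsection{Plan and conventions}

Section~\ref{sec:plane} works out the plane by hand. Section~\ref{sec:tuples} extends the geometry to all dimensions and Section~\ref{sec:short} deduces the conjecture by a second-moment argument. The remaining sections prove parts (i) to (iv) of the theorem in order: (i) in Section~\ref{sec:strong}, (ii) in Section~\ref{sec:empty}, (iii) in Sections~\ref{sec:fewlower} and~\ref{sec:fewupper}, and (iv) in Section~\ref{sec:iv}.

We write $|A|$ for the Lebesgue measure of $A$ and $\mu$ for Lebesgue measure on $B$ normalized to be a probability, so $\mu(B_r(p))=r^m$ for balls inside $B_1(o)$. For a finite set $P\subset B$, the \emph{hole} of $P$ is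
\[
U(P)=\{x\in B:\ |x-p|\ge1\ \text{ for all }p\in P\}.
\]
A set $P\subseteq V_n$ covers $V_n$ if and only if $V_n\cap U(P)=\emptyset$, and no point of $P$ lies in $U(P)$. The condition $|x-p|\ge 1$ is equivalent to
\begin{equation}\label{eq:basic}
2\,x\cdot p\ \le\ |p|^2-(1-|x|^2).
\end{equation}
The letters $c,C,K,D,\tau,\eta,\lambda_0,\dots$, with or without indices, denote positive constants depending only on $m$; plain $c$ and $C$ may change from line to line. ``For $\varepsilon$ small'' means $\varepsilon\le\varepsilon_0(m)$.

We use the following form of Chernoff's bound: $\mathbb P(X\le \frac12Np)\le e^{-Np/8}$ if $X$ is binomial with parameters $N,p$. The same bound holds for $X=\xi_1+\dots+\xi_N$ if the $\xi_t$ are indicators and $\xi_t=1$ has conditional probability at least $p$ given the past, since such a sum stochastically dominates the binomial variable.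

\section{The plane: two nearly opposite points}\label{sec:plane}

Let $m=2$, let $\varepsilon$ be small, and consider two points near the origin that are almost opposite. After a rotation,
\[
p=(r,0),\qquad p'=(-r',b),\qquad \tfrac{\varepsilon}{4}\le r,r'\le\varepsilon,\qquad |b|\le\varepsilon^2 .
\]
Let $x=(x_1,x_2)$ lie in the hole of $\{p,p'\}$. By \eqref{eq:basic} for $p$, $2rx_1< r^2$, so $x_1<\varepsilon/2$. By \eqref{eq:basic} for $p'$, $-2r'x_1+2bx_2< |p'|^2\le2\varepsilon^2$, so $x_1>-(2\varepsilon^2+2\varepsilon^2)/(2r')\ge-8\varepsilon$. The two points have trapped $x_1$ in an interval of length $O(\varepsilon)$. Using \eqref{eq:basic} for $p$ once more,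
\[
1-|x|^2\le r^2-2rx_1\le 17\varepsilon^2 .
\]
So the hole is contained in two small pieces near $(0,\pm1)$, of width $O(\varepsilon)$ and radial thickness $O(\varepsilon^2)$ (Figure~\ref{fig:plane}). Its area is $O(\varepsilon^3)$, whereas a single point at distance $\varepsilon$ leaves a hole of area of order $\varepsilon$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\begin{scope}
\clip (0,0) circle (1);
\fill[gray!80] (0,0) circle (1);
\fill[white] (0.4,0) circle (1);
\fill[white] (-0.4,0) circle (1);
\end{scope}
\draw[thick] (0,0) circle (1);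
\draw[dashed] (0.4,0) circle (1);
\draw[dashed] (-0.4,0) circle (1);
\fill (0.4,0) circle (0.025) node[below] {$p$};
\fill (-0.4,0) circle (0.025) node[below] {$-p$};
\draw (0,0) circle (0.02) node[below] {$o$};
\end{tikzpicture}
\caption{The unit disk (solid) and the unit circles around two opposite points $p$ and $-p$ (dashed), with $|p|=0.4$. The shaded hole, that is, the part of the disk not covered by $p$ and $-p$, consists of two pieces. If $|p|=\varepsilon$, each has width $\varepsilon$ and height $1-\sqrt{1-\varepsilon^2}\approx\varepsilon^2/2$.}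
\label{fig:plane}
\end{figure}

How often do such pairs occur? The point $p$ must fall in an annulus of area of order $\varepsilon^2$, and then $p'$ in a region of area of order $\varepsilon\cdot\varepsilon^2$. So $V_2$ is such a pair with probability of order $\varepsilon^5$, and the expected number of such pairs in $V_n$ is of order $n^2\varepsilon^5$. The expected number of points of $V_n$ in the hole of one of them is $O(n\varepsilon^3)$. We want the first quantity to be large and the second to be small:
\[
n^{-2/5}\ll\varepsilon\ll n^{-1/3}.
\]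
This window is not empty. For $\varepsilon=n^{-3/8}$ about $n^{1/8}$ good pairs are expected, and each fails with probability $O(n^{-1/8})$. What remains to be shown is that a good pair exists with high probability, not only in expectation. Section~\ref{sec:short} does this in every dimension.

\section{Nearly balanced tuples}\label{sec:tuples}

\subsection{The hole of a nearly balanced tuple}

The argument in the plane used each point to bound $x_1$ from one side. With $j$ points $\varepsilon q_1,\dots,\varepsilon q_j$ in $\mathbb R^m$, \eqref{eq:basic} gives only \emph{upper} bounds on $x\cdot q_i$. Lower bounds follow if $\sum\alpha_iq_i$ is close to $0$ with all $\alpha_i$ \emph{positive}. This is the precise meaning of ``surrounding the origin'' below.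

Let $2\le j\le m$, and let $w_1,\dots,w_j$ be the vertices of a regular simplex centered at $o$ in a $(j-1)$-dimensional subspace of $\mathbb R^m$, with $|w_i|=\frac12$. Then $\sum_iw_i=0$ is, up to a factor, the only linear relation among the $w_i$, so any $j-1$ of them are linearly independent. There are $\eta\in(0,\frac18]$ and $D\ge 1$ such that, whenever $|q_i-w_i|\le\eta$ for $i\le j$:
\begin{enumerate}
\item[(a)] any $j-1$ of the $q_i$ are linearly independent and span a parallelepiped of $(j-1)$-volume at least $1/D$;
\item[(b)] $|y|\le D\max_{i<j}|y\cdot q_i|$ for all $y\in H:=\mathrm{span}(q_1,\dots,q_{j-1})$;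
\item[(c)] the orthogonal projection of $q_j$ on $H$ is $-\sum_{i<j}\alpha_iq_i$ with $\alpha_i\in[\frac12,2]$.
\end{enumerate}
To see this, consider the Gram matrix $G=(q_i\cdot q_l)_{i,l<j}$, which is invertible at $q=w$ and depends continuously on $q$. If $\eta$ is small enough, then $\det G$ is bounded away from $0$ and $\|G^{-1}\|$ is bounded for all $q$ in question. The $(j-1)$-volume of $q_1,\dots,q_{j-1}$ is $\sqrt{\det G}$, and the same reasoning applies to any other $j-1$ of the vectors; this gives (a). If $y=\sum_{l<j}\beta_lq_l$ and $t_i=y\cdot q_i$, then $t=G\beta$ and $|y|^2=\beta\cdot G\beta=t\cdot G^{-1}t\le\|G^{-1}\|\,(j-1)\max_it_i^2$; this gives (b). The vector of coefficients $-\alpha_i$ in (c) is $G^{-1}(q_i\cdot q_j)_{i<j}$, which is continuous in $q$ and equal to $(-1,\dots,-1)$ at $q=w$; this gives (c) after decreasing $\eta$ if necessary. We use the same $\eta$ and $D$ for all $j\le m$. The closed $\eta$-balls around the $w_i$ are disjoint, since $|w_i-w_l|\ge\frac1{\sqrt2}$ for $i\neq l$, and they lie in $B_1(o)$ and do not contain $o$.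

\begin{lemma}\label{lem:hole}
There is $K$ such that for $\varepsilon$ small the following holds. If $|q_i-w_i|\le\eta$ for $i\le j$ and $\mathrm{dist}(q_j,H)\le\varepsilon$, then, with $\pi$ the orthogonal projection on $H$,
\[
U(\{\varepsilon q_1,\dots,\varepsilon q_j\})\subset\{x:\ 1-K\varepsilon^2\le|x|<1,\ |\pi x|\le K\varepsilon\}.
\]
Moreover, for every fixed $K'>0$ and all $\varepsilon$ with $K'\varepsilon^2\le\frac12$, the set $\{x:1-K'\varepsilon^2\le|x|<1,\ |\pi x|\le K'\varepsilon\}$ has volume at most $C\varepsilon^{j+1}$, where $C$ depends on $m$ and $K'$ only.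
\end{lemma}

\begin{proof}
Put $\alpha_j=1$. By (c), $b:=\sum_{i\le j}\alpha_iq_i$ is the difference of $q_j$ and its projection on $H$, so $|b|\le\varepsilon$. Let $x$ be in the hole and $t_i=x\cdot q_i$. By \eqref{eq:basic} with $p=\varepsilon q_i$,
\begin{equation}\label{eq:ti}
2\varepsilon t_i\le\varepsilon^2|q_i|^2-(1-|x|^2).
\end{equation}
As $|q_i|<1$ and $|x|<1$, this gives $t_i\le\varepsilon/2$ and hence $\alpha_it_i\le\varepsilon$ for every $i$. Therefore
\[
\alpha_it_i=b\cdot x-\sum_{l\ne i}\alpha_lt_l\ge-\varepsilon-(j-1)\varepsilon\ge-m\varepsilon,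
\]
and $t_i\ge-2m\varepsilon$. Since $\pi x\cdot q_i=t_i$ for $i<j$, (b) gives $|\pi x|\le D\max_{i<j}|t_i|\le2mD\varepsilon$, and \eqref{eq:ti} gives $1-|x|\le1-|x|^2\le\varepsilon^2+4m\varepsilon^2$. So $K=5mD$ will do.

For the volume, let $K'\varepsilon^2\le\frac12$. Then the direction $\theta=x/|x|$ of any $x$ in the set satisfies $|\pi\theta|\le\delta:=2K'\varepsilon$. The part in the unit ball of the cone over $\{\theta\in S^{m-1}:|\pi\theta|\le\delta\}$ lies in $\{|x|\le1,|\pi x|\le\delta\}$, which has volume at most $C\delta^{j-1}$ because $\dim H=j-1$. So this set of directions has surface measure at most $C\varepsilon^{j-1}$; multiply by the thickness $K'\varepsilon^2$.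
\end{proof}

\subsection{Bases, slabs and caps}

Until the end of Section~\ref{sec:strong} we take $j=m$, so that $H$ is a hyperplane. We split an $m$-tuple into a \emph{base} of $m-1$ points, which determines the hyperplane, and one \emph{closing} point, which must lie near it. Put $\eta'=\eta/(4m)$, $Q_i=B_{\eta'}(w_i)$ for $i<m$, and $Q_m=B_\eta(w_m)$. For $a=(q_1,\dots,q_{m-1})\in Q_1\times\dots\times Q_{m-1}$ let $H_a=\mathrm{span}(q_1,\dots,q_{m-1})$, let $\nu_a$ be a unit normal of $H_a$, and let
\[
S_a=\{q\in Q_m:\ \mathrm{dist}(q,H_a)\le\varepsilon\}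
\]
be the slab of admissible closing points. The balls for the base are smaller than $Q_m$ so that $H_a$ always passes well inside $Q_m$. The point of the splitting is that the hole is contained in a small set that depends on the base only. Put $K_1=3K$ and
\[
\mathcal C_a=\{x\in B:\ |x|\ge1-K\varepsilon^2,\ \min_\pm|x\mp\nu_a|\le K_1\varepsilon\},
\]
the pair of \emph{caps} of $a$. Then for $\varepsilon$ small
\begin{equation}\label{eq:caps}
U(\{\varepsilon q_1,\dots,\varepsilon q_{m-1},\varepsilon q\})\subset\mathcal C_a\quad\text{for all }q\in S_a,\qquad |\mathcal C_a|\le K_2\varepsilon^{m+1}.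
\end{equation}
Indeed, let $\pi$ be the orthogonal projection on $H_a$. If $x$ is in the hole, Lemma~\ref{lem:hole} gives $1>|x\cdot\nu_a|\ge|x|-|\pi x|\ge1-2K\varepsilon$. With the sign for which $\pm x\cdot\nu_a>0$ we get $|x\mp\nu_a|\le|\pi x|+2K\varepsilon\le3K\varepsilon$. For $x\in\mathcal C_a$ we have $|\pi x|=|\pi(x\mp\nu_a)|\le K_1\varepsilon$ for one of the signs, so the volume bound is the second part of Lemma~\ref{lem:hole} with $K'=K_1$.

Let $\alpha$ be the uniform law on $Q_1\times\dots\times Q_{m-1}$ and $\lambda$ the uniform law on $Q_m$.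

\begin{lemma}\label{lem:laws}
For $\varepsilon$ small:
\begin{enumerate}
\item[\textup{(i)}] $c_1\varepsilon\le\lambda(S_a)\le C_1\varepsilon$ for every base $a$;
\item[\textup{(ii)}] $\alpha\{a:\ q\in S_a\}\le C_2\varepsilon$ for every $q\in Q_m$;
\item[\textup{(iii)}] $\alpha\{a:\ \min_\pm|\nu_a\mp v|\le2K_1\varepsilon\}\le(C_3\varepsilon)^{m-1}$ for every unit vector $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The upper bound holds because $S_a$ lies in a slab of width $2\varepsilon$. For the lower bound let $y_0=-\sum_{i<m}q_i\in H_a$. Since $w_m=-\sum_{i<m}w_i$, we have $|y_0-w_m|\le(m-1)\eta'\le\eta/4$. So for $\varepsilon\le\eta/4$,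
\[
S_a\supset\{y+t\nu_a:\ y\in H_a,\ |y-y_0|\le\eta/4,\ |t|\le\varepsilon\},
\]
because these points are within $\frac34\eta$ of $w_m$; the set on the right has volume at least $c\varepsilon$.

(ii) If $q\in S_a$, then $|\det(q_1,\dots,q_{m-1},q)|\le\varepsilon$, since this absolute value is the $(m-1)$-volume of $q_1,\dots,q_{m-1}$, at most $1$, times $\mathrm{dist}(q,H_a)$. As a function of $q_1$ the determinant equals $q_1\cdot\mathbf n$, where $|\mathbf n|$ is the $(m-1)$-volume of $q_2,\dots,q_{m-1},q$, at least $1/D$ by (a). So, given $q$ and $q_2,\dots,q_{m-1}$, the vector $q_1$ lies in a slab of width at most $2D\varepsilon$, which has probability at most $C\varepsilon$.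

(iii) If $|\nu_a\mp v|\le r$ for one of the signs, then $|q_i\cdot v|=|q_i\cdot(v\mp\nu_a)|\le r$ for all $i<m$. The conditions $|q_i\cdot v|\le r$ are $m-1$ independent events, each of probability at most $Cr$. Take $r=2K_1\varepsilon$.
\end{proof}

\subsection{Exposing the points in two stages}\label{sec:expose}

Let $R=B\setminus\bigcup_{i\le m}\varepsilon Q_i$. Conditionally on which indices fall in each of the disjoint sets $\varepsilon Q_1,\dots,\varepsilon Q_m,R$, all points are independent and uniform in their respective sets. If every $\varepsilon Q_i$ contains at least $M$ points, take the first $M$ in each and divide by $\varepsilon$. The $s$-th points of $Q_1,\dots,Q_{m-1}$ together form a base $a_s$, and the $t$-th point of $Q_m$ is a closing point $z_t$. So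
\[
a_1,\dots,a_M\sim\alpha,\qquad z_1,\dots,z_M\sim\lambda
\]
are all independent, and they are independent of the points in $R$, which are at most $n$ independent uniform points of $R$. For $\varepsilon$ small, $\mathcal C_a\subset R$, because $1-K\varepsilon^2>\varepsilon$. Together with \eqref{eq:caps} this gives the criterion used below:
\begin{equation}\label{eq:criterion}
\text{if } z_t\in S_{a_s}\text{ and no point of }V_n\cap R\text{ lies in }\mathcal C_{a_s},\text{ then } \kappa_n\le m .
\end{equation}
The first condition concerns only points outside $R$. Once $a_s$ is known, the second concerns only points in $R$.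

\section{Proof of the conjecture}\label{sec:short}

In dimension $m$ there are about $n\varepsilon^m$ points in each $\varepsilon Q_i$, hence this many bases and closing points. A base and a closing point fit with probability of order $\varepsilon$, so we need $(n\varepsilon^m)^2\varepsilon\gg1$, and also $n\varepsilon^{m+1}\ll1$ for the caps. The window is $n^{-2/(2m+1)}\ll\varepsilon\ll n^{-1/(m+1)}$. We take
\[
\varepsilon=n^{-3/(3m+2)},\qquad M=\bigl\lfloor\tfrac12\eta'^mn\varepsilon^m\bigr\rfloor\asymp n^{2/(3m+2)}.
\]

The number of points in $\varepsilon Q_i$ is binomial with mean at least $\eta'^mn\varepsilon^m\to\infty$, so with probability tending to $1$ every $\varepsilon Q_i$ contains at least $M$ points. We work conditionally on this, as in Section~\ref{sec:expose}. Let $I_{st}=\mathbf 1\{z_t\in S_{a_s}\}$ and $Z=\sum_{s,t\le M}I_{st}$. By Lemma~\ref{lem:laws}(i), $c_1\varepsilon\le\mathbb EI_{st}\le C_1\varepsilon$. The covariance of $I_{st}$ and $I_{s't'}$ vanishes if $s\ne s'$ and $t\ne t'$. If $s=s'$ and $t\ne t'$, then $\mathbb EI_{st}I_{st'}=\int\lambda(S_a)^2\,d\alpha(a)\le C_1^2\varepsilon^2$.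 If $t=t'$ and $s\ne s'$, then $\mathbb EI_{st}I_{s't}=\int\alpha\{a:q\in S_a\}^2\,d\lambda(q)\le C_2^2\varepsilon^2$ by Lemma~\ref{lem:laws}(ii). By Chebyshev's inequality,
\[
\mathbb P(Z=0)\le\frac{\operatorname{Var}Z}{(\mathbb EZ)^2}\le\frac{C_1M^2\varepsilon+(C_1^2+C_2^2)M^3\varepsilon^2}{c_1^2M^4\varepsilon^2}\le C\Bigl(\frac1{M^2\varepsilon}+\frac1M\Bigr)\to0,
\]
since $M^2\varepsilon\asymp n^{1/(3m+2)}$.

If $Z>0$, let $(s,t)$ be the first pair, in a fixed order, with $I_{st}=1$. This pair depends only on points outside $R$. Given them, some point of $V_n\cap R$ lies in $\mathcal C_{a_s}$ with probability at most $nK_2\varepsilon^{m+1}/|R|\le Cn\varepsilon^{m+1}=Cn^{-1/(3m+2)}\to0$. Otherwise $\kappa_n\le m$ by \eqref{eq:criterion}. Hence $\mathbb P(\kappa_n\le m)\to1$, which is the conjecture. \qed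

\section{A stretched-exponential bound}\label{sec:strong}

The argument above tests a single pair of caps, so its failure probability is only polynomially small. To prove Theorem~\ref{thm:main}(i) we let $\varepsilon$ be as large as the caps allow,
\[
\varepsilon=n^{-1/(m+1)},\qquad\text{so that}\qquad n\varepsilon^{m+1}=1,\quad n\varepsilon^m=1/\varepsilon .
\]
Now a given pair of caps is empty with probability bounded away from $0$, and we look for a number of order $1/\varepsilon$ of bases that (1) each have their own closing point and (2) have pairwise disjoint caps, so that the trials are independent enough. A natural danger for (1) is that the slabs $S_a$ overlap heavily. We therefore first select bases whose slabs together occupy a fixed proportion of $Q_m$, and whose normals are separated; then we match them with closing points.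

Let $M=\lfloor\tau/\varepsilon\rfloor$ with $\tau=\min\bigl(\frac12\eta'^m,\frac14C_3^{-(m-1)}\bigr)$, and let $n$ be so large that $M\ge\tau/(2\varepsilon)$. Each $\varepsilon Q_i$ contains a binomial number of points with mean at least $\eta'^m/\varepsilon\ge2M$. By Chernoff's bound, with probability at least $1-me^{-c/\varepsilon}$ each contains at least $M$ points, and we work conditionally as in Section~\ref{sec:expose}.

\paragraph{Phase 1: selecting bases.} Let $W_0=\emptyset$. For $t=1,\dots,M$ we \emph{accept} $a_t$ if
\[
\lambda(S_{a_t}\setminus W_{t-1})\ge\tfrac12c_1\varepsilon\quad\text{and}\quad\min_\pm|\nu_{a_t}\mp\nu_{a_s}|>2K_1\varepsilon\ \text{ for all previously accepted }a_s .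
\]
Put $W_t=W_{t-1}\cup S_{a_t}$ if $a_t$ is accepted and $W_t=W_{t-1}$ otherwise. Let $\lambda_0=c_1/(8C_2)$. We claim that, as long as $\lambda(W_{t-1})\le\lambda_0$, acceptance has conditional probability at least $\frac12$ given the past.

By Fubini's theorem and Lemma~\ref{lem:laws}(ii), $\int\lambda(S_a\cap W)\,d\alpha(a)=\int_W\alpha\{a:q\in S_a\}\,d\lambda(q)\le C_2\varepsilon\lambda(W)$ for every measurable $W\subseteq Q_m$. Since $\lambda(S_a)\ge c_1\varepsilon$, the first condition fails only if $\lambda(S_{a_t}\cap W_{t-1})>\frac12c_1\varepsilon$. By Markov's inequality this has conditional probability at most $2C_2\lambda(W_{t-1})/c_1\le\frac14$. By Lemma~\ref{lem:laws}(iii), the second condition fails with conditional probability at most $M(C_3\varepsilon)^{m-1}\le\tau C_3^{m-1}\varepsilon^{m-2}\le\frac14$. This proves the claim.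

So the indicators $\xi_t=\mathbf 1\{a_t\text{ is accepted or }\lambda(W_{t-1})>\lambda_0\}$ equal $1$ with conditional probability at least $\frac12$, and with probability at least $1-e^{-cM}$ we have $\sum_t\xi_t\ge M/4$. In that case either $\lambda(W_M)>\lambda_0$, or at least $M/4$ bases are accepted. Each acceptance adds at least $\frac12c_1\varepsilon$ to $\lambda(W)$, and $M\ge\tau/(2\varepsilon)$. Hence in either case
\[
\lambda(W_M)\ge\lambda_1:=\min\bigl(\lambda_0,\tfrac1{16}c_1\tau\bigr).
\]

\paragraph{Phase 2: matching.} Process $z_1,\dots,z_M$ in turn. If $z_t$ lies in $S_a$ for some accepted base $a$ that has not been used, match $z_t$ with the first such $a$ and call $a$ used. Let $J$ be the final number of used bases. As long as at most $\lambda_1/(2C_1\varepsilon)$ bases are used, their slabs have total measure at most $\lambda_1/2$, so the slabs of the unused accepted bases cover measure at least $\lambda_1/2$ and the next step makes a match with conditional probability at least $\lambda_1/2$. By Chernoff's bound for the indicators of ``$z_t$ is matched, or more than $\lambda_1/(2C_1\varepsilon)$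 bases are already used'', with probability at least $1-e^{-cM}$ either $J>\lambda_1/(2C_1\varepsilon)$ or $J\ge\lambda_1M/4\ge\lambda_1\tau/(8\varepsilon)$. So $J\ge c_2/\varepsilon$ with at least this probability, where $c_2=\min(\lambda_1/(2C_1),\lambda_1\tau/8)$.

\paragraph{Phase 3: testing the caps.} The sets $\mathcal C_a$ of the used bases are pairwise disjoint, because the points $\pm\nu_a$ for different $a$ are more than $2K_1\varepsilon$ apart. A given point of $V_n\cap R$ lies in $\mathcal C_a$ with probability at most $K_2\varepsilon^{m+1}/|R|\le K_3/n$. So, for $n$ large, $\mathcal C_a$ contains no such point with probability at least $(1-K_3/n)^n\ge c_3$. The events for different $a$ are not independent, but their dependence is in our favor.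

\begin{lemma}\label{lem:negative}
Let $Y_1,\dots,Y_N$ be independent and uniform on $R$, and let $U_1,\dots,U_J\subset R$ be disjoint measurable sets with $|U_j|<|R|$. Call $U_j$ hit if it contains some $Y_i$. Then $\mathbb P(\text{all }U_j\text{ are hit})\le\prod_j\mathbb P(U_j\text{ is hit})$.
\end{lemma}

\begin{proof}
Let $E$ be the event that $U_1,\dots,U_{j-1}$ are all hit. Given that $U_j$ is not hit, the points are independent and uniform on $R\setminus U_j$. Points with this law arise from $Y_1,\dots,Y_N$ by replacing each $Y_i\in U_j$ by a new independent uniform point of $R\setminus U_j$. As the sets are disjoint, this replacement leaves $U_1,\dots,U_{j-1}$ hit if they were hit. So $\mathbb P(E\mid U_j\text{ not hit})\ge\mathbb P(E)$, and therefore $\mathbb P(E\cap\{U_j\text{ hit}\})\le\mathbb P(E)\,\mathbb P(U_j\text{ hit})$. Induct on $j$.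
\end{proof}

Given the outcome of Phases 1 and 2 with $J\ge c_2/\varepsilon$, the lemma shows that all the sets $\mathcal C_a$ are hit with probability at most $(1-c_3)^{c_2/\varepsilon}$. Otherwise $\kappa_n\le m$ by \eqref{eq:criterion}. Adding the exceptional probabilities,
\[
\mathbb P(\kappa_n>m)\le me^{-c/\varepsilon}+2e^{-cM}+(1-c_3)^{c_2/\varepsilon}\le Ce^{-c/\varepsilon}=Ce^{-cn^{1/(m+1)}} .
\]
Decreasing $c$ absorbs the factor $C$ for $n\ge n_0$. This proves Theorem~\ref{thm:main}(i).

\section{Why not faster: an empty central ball}\label{sec:empty}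

We prove Theorem~\ref{thm:main}(ii). If no point lies within $\varepsilon$ of the origin, then no $m$ points leave a small hole. The next lemma is a quantitative form of the remark after \eqref{eq:halfspace}, and it shows that the order $\varepsilon^{m+1}$ in \eqref{eq:caps} is best possible.

\begin{lemma}\label{lem:bighole}
Let $0<\varepsilon<\frac12$ and let $P=\{p_1,\dots,p_m\}\subset B$ with $|p_i|\ge\varepsilon$ for all $i$. Then $\mu\bigl(U(P)\cap\{|x|>\varepsilon\}\bigr)\ge c\,\varepsilon^{m+1}$.
\end{lemma}

\begin{proof}
Let $\nu$ be as in \eqref{eq:halfspace}. If $\theta$ is a unit vector with $|\theta-\nu|\le\varepsilon/8$, then $\theta\cdot p_i\le\frac18\varepsilon|p_i|\le\frac18|p_i|^2$. So for $0\le r<1$,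
\[
|r\theta-p_i|^2=r^2-2r\,\theta\cdot p_i+|p_i|^2\ge r^2+\tfrac34|p_i|^2\ge r^2+\tfrac34\varepsilon^2 ,
\]
which is at least $1$ if $r^2\ge1-\frac34\varepsilon^2$. For such $r$ we have $r>\frac12>\varepsilon$. The directions $\theta$ form a set of surface measure at least $c\varepsilon^{m-1}$, and the radii an interval of length at least $\frac38\varepsilon^2$ on which $r^{m-1}\ge2^{1-m}$. Integrate in polar coordinates.
\end{proof}

Let $\varepsilon=(C'\log n/n)^{1/(m+1)}$ and $E_0=\{V_n\cap B_\varepsilon(o)=\emptyset\}$. Given $E_0$, the points are independent and uniform on $B\setminus B_\varepsilon(o)$. By Lemma~\ref{lem:bighole}, a given $m$-subset covers $V_n$ with conditional probability at most $(1-c\varepsilon^{m+1})^{n-m}$, which for $C'$ large and $n\ge 2m$ is at most $n^{-m-1}$. There are at most $n^m$ such subsets, so $\mathbb P(\kappa_n>m\mid E_0)\ge1-\frac1n$. Finally, for $n$ large,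
\[
\mathbb P(E_0)=(1-\varepsilon^m)^n\ge e^{-2n\varepsilon^m},\qquad n\varepsilon^m=C'^{\,m/(m+1)}\,n^{1/(m+1)}(\log n)^{m/(m+1)} ,
\]
and Theorem~\ref{thm:main}(ii) follows.

\section{When $m-1$ points suffice: the lower bound}\label{sec:fewlower}

In this section and the next, $k=m-1$. We prove $\mathbb P(\kappa_n\le k)\ge cn^{-2/m}$ by making the count of Section~\ref{sec:heuristic} with $j=k$ rigorous.

\paragraph{The case $m\ge3$.} Use Section~\ref{sec:tuples} with $j=k\ge2$, $\varepsilon=n^{-1/m}$, $Q_i=B_{\eta'}(w_i)$ for $i<k$, and $Q_k=B_\eta(w_k)$. For $q_i\in Q_i$ ($i<k$) the subspace $H=\mathrm{span}(q_1,\dots,q_{k-1})$ has dimension $k-1=m-2$ and contains $y_0=-\sum_{i<k}q_i\in B_{\eta/4}(w_k)$. For $\varepsilon\le\eta/4$ the set $\{q\in Q_k:\mathrm{dist}(q,H)\le\varepsilon\}$ contains all $y+z$ with $y\in H$, $|y-y_0|\le\eta/4$, $z\perp H$, $|z|\le\varepsilon$, and since $H$ has codimension $2$ its volume is at least $c\varepsilon^2$.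

Fix distinct indices $i_1,\dots,i_k$. The event that $X_{i_l}/\varepsilon\in Q_l$ for all $l\le k$ and that $X_{i_k}/\varepsilon$ is within $\varepsilon$ of the span of the other $X_{i_l}$ therefore has probability at least $c\,\varepsilon^{mk}\varepsilon^2$. On this event the hole $U$ of $\{X_{i_1},\dots,X_{i_k}\}$ satisfies $\mu(U)\le C\varepsilon^{k+1}=C/n$ by Lemma~\ref{lem:hole}. Also $\mu(B_\varepsilon(o))=1/n$. So the other $n-k$ points all avoid $U\cup B_\varepsilon(o)$ with conditional probability at least $(1-C/n)^n\ge c$. Let $A(i_1,\dots,i_k)$ be the event that both happen. On it the $k$ chosen points cover $V_n$, and its probability is at least $c\,\varepsilon^{mk+2}$.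

The events $A(i_1,\dots,i_k)$ for different ordered $k$-tuples of indices are disjoint: on $A(i_1,\dots,i_k)$ the chosen points are exactly the points of $V_n$ in $B_\varepsilon(o)$, and their order is determined since the $Q_l$ are disjoint. Adding up over at least $cn^k$ tuples,
\[
\mathbb P(\kappa_n\le k)\ge c\,n^k\varepsilon^{mk+2}=c\,n^{-2/m}.
\]

\paragraph{The case $m=2$.} For $i\le n$ consider the event that $|X_i|<\frac1n$ and all other points avoid $B_{1/n}(o)\cup U(\{X_i\})$. On it $X_i$ covers $V_n$, and these events are disjoint. If $|X_i|<\frac1n$, then $U(\{X_i\})\subset\{|x|\ge1-\frac1n\}$ has $\mu$-measure at most $\frac2n$. So for $n\ge3$,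
\[
\mathbb P(\kappa_n=1)\ge n\cdot n^{-2}\bigl(1-n^{-2}-\tfrac2n\bigr)^n\ge\frac cn .
\]

\section{When $m-1$ points suffice: the upper bound}\label{sec:fewupper}

For the upper bound in Theorem~\ref{thm:main}(iii) we have to consider all positions of $k=m-1$ random points, not only nearly regular ones at a common scale. A given $k$-subset covers $V_n$ if and only if the other $n-k$ points avoid its hole. So we need a bound on the probability that the hole of $k$ random points is small, and first a lower bound on the volume of the hole in terms of the points.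

\subsection{Geometry: measuring the hole}

Let $p_i=\rho_iu_i$ with $|u_i|=1$ and $0<\rho_i<1$. All $p_i$ lie in a hyperplane $L$ through $o$ with unit normal $\nu$. Let $y\in L$ be small, and look at the points of $B$ near the point of the sphere above $y$. To first order $p_i$ leaves such a point uncovered if $y\cdot u_i<\rho_i/2$. So the hole lies above the polyhedron
\begin{equation}\label{eq:polyhedron}
\{y\in L:\ y\cdot u_i<\rho_i/2\ \text{ for all } i\le k\},
\end{equation}
with a thickness governed by the slacks $\rho_i/2-y\cdot u_i$. In the $k$-dimensional space $L$ only $k$ half-spaces are intersected, so the polyhedron is unbounded and we cut it off at $|y|\le\frac12$. We need numbers that capture both the size of the truncated polyhedron and the shape of the tuple. These are the slacks $s_i$ at an \emph{analytic center}, a point that maximizes the product of the slacks over the part $|y|\le\frac14$ of the polyhedron. The first-order condition there gives a relation $\sum_iu_i/s_i=O(1)$, which says that small slacks force the $u_i$ to be nearly balanced.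

\begin{lemma}\label{lem:slacks}
Let $p_i=\rho_iu_i\in B$ with $|u_i|=1$ for $1\le i\le k$, let $P=\{p_1,\dots,p_k\}$ and $\rho_*=\min_i\rho_i$. There exist $s_1,\dots,s_k\in(0,1)$ with
\[
\rho_i\le2ks_i\ \text{ for all } i,\qquad\Bigl|\sum_iu_i/s_i\Bigr|\le4k,\qquad\mu(U(P))\ge c\,\rho_*\prod_{i=1}^ks_i .
\]
\end{lemma}

\begin{proof}
Let $L$ be a $k$-dimensional subspace containing all $p_i$ and $\nu$ a unit normal of $L$.

\emph{Step 1: reduction to an integral over $L$.} For $y\in L$ with $|y|\le\frac12$ put $t_i=y\cdot u_i$ and $T=T(y)=\min_i\rho_i(\rho_i/2-t_i)$. Then $T<1$. Suppose that $T>0$ and $\sqrt{1-T/2}\le r<1$, and let $x=r\bigl(y+\sqrt{1-|y|^2}\,\nu\bigr)$. Then $|x|=r$ and $|x-p_i|^2=r^2-2r\rho_it_i+\rho_i^2$. If $t_i\ge0$, then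
\[
-2r\rho_it_i+\rho_i^2\ge2\rho_i(\rho_i/2-t_i)\ge2T .
\]
If $t_i<0$, then, as $r\ge\frac1{\sqrt2}$,
\[
-2r\rho_it_i+\rho_i^2\ge2r\rho_i(\rho_i/2-t_i)\ge2rT\ge T .
\]
In both cases $|x-p_i|^2\ge(1-\frac T2)+T\ge1$, so $x\in U(P)$. The surface measure of the hemisphere, parametrized by $y$, has density $(1-|y|^2)^{-1/2}\ge1$. The integral of $r^{m-1}$ over the interval of admissible $r$ is at least $cT$, because $r\ge\frac1{\sqrt2}$ and the interval has length at least $T/4$. Hence
\[
\mu(U(P))\ge c\int_{y\in L,\,|y|\le1/2}T(y)_+\,dy\ge c\rho_*\Psi,\qquad\Psi=\int_{y\in L,\,|y|\le1/2}\min_i\bigl(\rho_i/2-y\cdot u_i\bigr)_+\,dy .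
\]

\emph{Step 2: the analytic center.} Maximize $f(y)=\sum_i\log(\rho_i/2-y\cdot u_i)$ over the set of all $y\in L$ with $|y|\le\frac14$ and all slacks positive. This set contains $0$, the slacks are less than $1$ on it, and $f\to-\infty$ where a slack tends to $0$; so the maximum is attained at some $y^*$. Let $s_i=\rho_i/2-y^*\cdot u_i\in(0,1)$ and $g=\sum_iu_i/s_i=-\nabla f(y^*)\in L$. Let $y\in L$ with $|y|\le\frac14$. Since the slacks at $y^*$ are strictly positive, a small step from $y^*$ toward $y$ stays in the set, so the derivative of $f$ at $y^*$ in the direction $y-y^*$ is at most $0$; that is, $-g\cdot y\le-g\cdot y^*$. Taking the supremum over $y$,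
\[
\tfrac14|g|\le-g\cdot y^*=\sum_i\frac{s_i-\rho_i/2}{s_i}=k-\sum_i\frac{\rho_i}{2s_i} .
\]
Hence $|g|\le4k$, and $\rho_i\le2ks_i$ for every $i$.

\emph{Step 3: a large set with slacks comparable to $s_i$.} Let $s_a=\min_is_i$, $r_0=\frac1{32k}$ and
\[
\Delta=\{d\in L:\ |d|\le r_0,\ |d\cdot u_i|\le s_i/(8k)\ \text{ for all } i\ne a\}.
\]
No condition is imposed on $d\cdot u_a$: the relation $|g|\le4k$ controls it. From $s_a\,g\cdot d=d\cdot u_a+\sum_{i\ne a}\frac{s_a}{s_i}\,d\cdot u_i$ we get
\[
|d\cdot u_a|\le4kr_0s_a+(k-1)\frac{s_a}{8k}\le\frac{s_a}8+\frac{s_a}8=\frac{s_a}4 .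
\]
So at $y=y^*+d$, which satisfies $|y|\le\frac12$, we have $\rho_i/2-y\cdot u_i\ge\frac34s_i\ge\frac34s_a$ for every $i$, and $\Psi\ge\frac34s_a|\Delta|$, where $|\Delta|$ is the $k$-dimensional volume.

It remains to show $|\Delta|\ge c\prod_{i\ne a}s_i$. Map the ball of radius $r_0/2$ around $0$ in $L$ by $d\mapsto(d\cdot u_i)_{i\ne a}$ into the cube $[-r_0/2,r_0/2]^{k-1}$. Cut the cube into at most $\prod_{i\ne a}\lceil8kr_0/s_i\rceil$ boxes whose $i$-th side is at most $s_i/(8k)$. As $8kr_0=\frac14$ and $s_i<1$, there are at most $\prod_{i\ne a}2/s_i$ boxes. Some box has a preimage $F$ of volume at least $c\prod_{i\ne a}s_i$, and $F-f_0\subset\Delta$ for any $f_0\in F$. Together, $\Psi\ge c\prod_is_i$, and Step~1 finishes the proof.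
\end{proof}

\subsection{Probability: small holes are rare}

\begin{lemma}\label{lem:smallhole}
Let $U=U(\{X_1,\dots,X_k\})$. Then $\mathbb P(\mu(U)\le s)\le C s^{k+2/m}$ for $0<s\le1$.
\end{lemma}

For $m\ge3$ the main contribution comes from tuples for which all $\rho_i$ and $s_i$ are of order $h_0=s^{1/m}$. The radii cost $h_0^{mk}$, and by the relation $|\sum u_i/s_i|\le4k$ one $u_i$ must be within about $h_0$ of the $(k-1)$-dimensional span of the others, which costs $h_0^2$; the product is $s^{k+2/m}$. The proof sums over all other scales.

\begin{proof}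
Write $X_i=\rho_iu_i$. All $\rho_i$ and $u_i$ are independent, $\mathbb P(\rho_i\le x)=\min(1,x^m)$ for $x\ge0$, and $u_i$ is uniform on $S^{m-1}$.

If $m=2$, then $k=1$, and $|u_1|/s_1\le4$ in Lemma~\ref{lem:slacks} gives $s_1\ge\frac14$ and $\mu(U)\ge c\rho_1$. So $\mathbb P(\mu(U)\le s)\le\mathbb P(\rho_1\le Cs)\le Cs^2$, as claimed. Let $m\ge3$ from now on.

\emph{Dyadic classes.} By symmetry it suffices to bound the probability of $\{\mu(U)\le s,\ \rho_1=\min_i\rho_i\}$. On this event take $s_i$ from Lemma~\ref{lem:slacks} and integers $b_i\ge0$ with $2^{-b_i-1}<s_i\le2^{-b_i}=:S_i$. Put $V=\prod_iS_i$ and $h=\min_iS_i$, and let $a$ be the first index with $S_a=h$. Since $s_i\geq S_i/2$ and $\rho_1\le\rho_a\le2kS_a$, Lemma~\ref{lem:slacks} gives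
\begin{equation}\label{eq:rho}
\rho_i\le2kS_i\ \text{ for all } i,\qquad\rho_1\le C\min(h,s/V).
\end{equation}
Multiplying $|\sum u_i/s_i|\le4k$ by $s_a\le h$ gives $\bigl|u_a+\sum_{i\ne a}\frac{s_a}{s_i}u_i\bigr|\le4kh$, where $0<s_a/s_i\le2h/S_i$. Hence
\begin{equation}\label{eq:ua}
\mathrm{dist}(u_a,-E)\le4kh,\qquad E=\Bigl\{\sum_{i\ne a}\gamma_iu_i:\ 0\le\gamma_i\le2h/S_i\Bigr\}.
\end{equation}
For each $b=(b_1,\dots,b_k)$, which determines the $S_i$, $V$, $h$ and $a$, let $G_b$ be the event defined by \eqref{eq:rho} and \eqref{eq:ua}. It is expressed by the $\rho_i$ and $u_i$ alone, so the choice of the $s_i$ plays no further role. Our event is contained in $\bigcup_bG_b$.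

\emph{The probability of one class.} Fix the $u_i$ with $i\ne a$. The set $E$ is star-shaped about $0$, so \eqref{eq:ua} implies $\mathrm{dist}(ru_a,-E)\le4kh$ for all $r\in[\frac12,1]$. Integrating in polar coordinates, the conditional probability of \eqref{eq:ua} is at most $C\,|\{x:\mathrm{dist}(x,E)\le4kh\}|$. Divide each interval $[0,2h/S_i]$ into $\lceil2/S_i\rceil\le3/S_i$ intervals of length at most $h$. This covers $E$ by at most $\prod_{i\ne a}3/S_i$ sets of diameter at most $kh$, so
\[
|\{x:\mathrm{dist}(x,E)\le4kh\}|\le Ch^m\prod_{i\ne a}S_i^{-1}=Ch^m\cdot\frac hV .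
\]
The conditions \eqref{eq:rho} are independent of the $u_i$, and $\prod_{i\ge2}S_i^m=V^m/S_1^m\le V^m/h^m$. Therefore
\[
\mathbb P(G_b)\le C\,h^m\frac hV\cdot\frac{V^m}{h^m}\cdot\min(h,s/V)^m=C\,h\,V^k\min(h,s/V)^m .
\]

\emph{Summation.} Let $h_0=s^{1/m}$ and $A=(h_0/h)^m=s/h^m$. Since $S_i\ge h$, we can write $V=2^qh^k$ with an integer $q\ge0$. For given $h$ and $q$ the numbers $\log_2(S_i/h)$ are nonnegative integers with sum $q$, so there are at most $(q+1)^k$ vectors $b$. As $s/V=hA2^{-q}$, $m=k+1$ and $1+k^2+m=km+2$,
\[
\mathbb P(G_b)\le C\,h^{km+2}\,2^{qk}\min(1,A2^{-q})^{k+1}.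
\]
We sum over $q$ first:
\[
\sum_{q\ge0}(q+1)^k2^{qk}\min(1,A2^{-q})^{k+1}\le
\begin{cases}CA^{k+1}=CA^m,&A\le1,\\ CA^k(1+\log A)^k,&A>1.\end{cases}
\]
For $A\le1$ the left side is $A^{k+1}\sum_q(q+1)^k2^{-q}$. For $A>1$ the terms with $2^q\le A$ contribute at most $C(1+\log A)^kA^k$, and those with $2^q>A$ contribute $A^{k+1}\sum_{2^q>A}(q+1)^k2^{-q}\le CA^{k+1}(1+\log A)^kA^{-1}$.

Now we sum over dyadic $h$. For $h<h_0$ we have $h^{km+2}A^k=h_0^{km}h^2$, and
\[
\sum_{h<h_0}h_0^{km}h^2\bigl(1+m\log(h_0/h)\bigr)^k\le Ch_0^{km+2}.
\]
For $h\ge h_0$ we have $h^{km+2}A^m=h_0^{m^2}h^{km+2-m^2}=h_0^{m^2}h^{2-m}$, and since $m\ge3$ the sum over dyadic $h\ge h_0$ is at most $Ch_0^{m^2+2-m}=Ch_0^{km+2}$. As $h_0^{km+2}=s^{k+2/m}$, the lemma is proved.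
\end{proof}

\subsection{Conclusion}

Let $N=n-k\ge n/2$. By a union bound over the $k$-subsets and Lemma~\ref{lem:smallhole} (whose bound holds trivially for $s>1$ if $C\ge1$),
\begin{align*}
\mathbb P(\kappa_n\le k)&\le\binom nk\,\mathbb E(1-\mu(U))^N\le n^k\,\mathbb E\,e^{-N\mu(U)}\\
&=n^k\int_0^\infty Ne^{-Ns}\,\mathbb P(\mu(U)\le s)\,ds\le C\,n^kN^{-k-2/m}\le C\,n^{-2/m}.
\end{align*}
Together with Section~\ref{sec:fewlower} this proves Theorem~\ref{thm:main}(iii).

\section{When $m+1$ points do not suffice}\label{sec:iv}

We prove Theorem~\ref{thm:main}(iv).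

\paragraph{Upper bound.} Let $v_0,\dots,v_m$ be the vertices of a regular simplex centered at $o$ with $|v_i|=\frac1m$. Its inradius is $\frac1{m^2}$. So for $0<|x|\le1$ the point $x/(m^2|x|)$ is a convex combination of the $v_i$, and some $i$ satisfies $x\cdot v_i\ge|x|/m^2$. For this $i$,
\[
|x-v_i|^2\le|x|^2-\frac{2|x|}{m^2}+\frac1{m^2} .
\]
The right side is convex in $|x|\in[0,1]$, so it is at most the larger of its values $\frac1{m^2}$ and $1-\frac1{m^2}$ at the endpoints, which is $1-\frac1{m^2}$. Let $\delta=\frac12\bigl(1-\sqrt{1-m^{-2}}\bigr)$. Then $|x-v_i|\le1-2\delta$, and every point of $B_\delta(v_i)$ is at distance less than $1$ from $x$. Moreover $\delta\le\frac1{2m^2}\le\frac18$, so $B_\delta(v_i)\subset B_1(o)$. If each $B_\delta(v_i)$ contains a point of $V_n$, we obtain at most $m+1$ points of $V_n$ that cover all of $B$. This fails with probability at most $(m+1)(1-\delta^m)^n\le e^{-cn}$ for $n$ large.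

\paragraph{Lower bound.} Let $e_1,\dots,e_m$ be the standard basis. The $2m$ balls of radius $\frac1{20}$ centered at $\pm\frac{19}{20}e_i$ lie in $B$, and points of different balls are at distance greater than $\frac{19}{20}\sqrt2-\frac1{10}>1$. If all points of $V_n$ lie in these balls and each ball contains at least one of them, then a point in one ball can be covered only from the same ball, so $\kappa_n\ge2m\ge m+2$. For $n\ge2m$ this happens, for instance, if $X_1,\dots,X_{2m}$ lie in the $2m$ balls in a given order and all later points lie in the first ball. The probability of that is $20^{-mn}=e^{-Cn}$. This completes the proof of Theorem~\ref{thm:main}.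

\begin{thebibliography}{9}
\bibitem{source} \emph{Covering Random Points In A Unit Disk},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 40961497D8155A19F10B033337F56529/\allowbreak S0001867800002354a.pdf/\allowbreak covering\_random\_points\_in\_a\_unit\_disk.pdf}.
\end{thebibliography}
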